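\title{A Banach space with the convex point continuity property whose weakly closed bounded sets have maximal Borel complexity}

\begin{abstract}
For a Banach space $X$ with separable dual, every bounded weakly closed subset of $X$ is, in the weak topology, a separable metrizable absolute $F_{\sigma\delta}$-space. We construct such a space $X$ in which every separable metrizable absolute $F_{\sigma\delta}$-space occurs in this way, while every non-empty bounded closed convex set is a Baire space in the weak topology and has a point at which the weak and norm topologies coincide. In particular, no equivalent norm on $X$ is $n$-meager for any $n\in\omega\cup\{\infty\}$. This answers two questions from \emph{Open Problems in Topology II}. The space is obtained by an interpolation of Davis--Figiel--Johnson--Pe{\l}czy\'nski type between the ball of $c_0$ and a set of measures evaluated on shrinking bump functions.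
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be an infinite-dimensional Banach space with separable dual $X^*$. Bounded subsets of $X$ are then metrizable in the weak topology, and one can ask which topological spaces arise. Let $\mathcal W(X)$ be the class of spaces homeomorphic to a bounded weakly closed subset of $X$ with the weak topology. We compare $\mathcal W(X)$ with three increasing classes: $\Pi^0_1$, the compact metrizable spaces; $\Pi^0_2$, the Polish spaces; and $\Pi^0_3$, the separable metrizable absolute $F_{\sigma\delta}$-spaces, that is, the separable metrizable spaces that are a countable intersection of countable unions of closed sets in every metrizable space containing them as a subspace. It is known that $\mathcal W(X)\subseteq\Pi^0_3$ always holds (a short proof is recalled in Lemma~\ref{lem:upper}), so $\mathcal W(X)=\Pi^0_3$ is the case of maximal complexity. At the other end, if $X$ is reflexive, then every member of $\mathcal W(X)$ is compact.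

The size of $\mathcal W(X)$ is tied to how far the weak topology is from the norm topology on bounded sets. A \emph{point of continuity} of a set $A\subset X$ is a point at which the identity map $(A,\text{weak})\to(A,\text{norm})$ is continuous, that is, a point having relatively weakly open neighborhoods of arbitrarily small norm diameter. The space $X$ has the \emph{point continuity property} (PCP) if every non-empty bounded weakly closed set has a point of continuity, and the \emph{convex point continuity property} (CPCP) if every non-empty bounded closed convex set has one. Closed convex sets are weakly closed, so PCP implies CPCP. The space $X$ is \emph{strongly regular} if for every $\varepsilon>0$ and every non-empty bounded convex set $C\subset X$ there are non-empty relatively weakly open sets $U_1,\dots,U_n\subset C$ such that $\frac1n\sum_{i=1}^nU_i$ has norm diameter less than $\varepsilon$.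

A second measure of the same distance is topological smallness of the unit ball. Write $\omega=\{0,1,2,\dots\}$, $\mathbb N=\{1,2,\dots\}$, $I=[0,1]$. For $n\in\omega\cup\{\infty\}$, a closed subset $F$ of a metrizable space $Y$ is a \emph{$Z_n$-set} if every continuous map $I^k\to Y$ with $k$ finite and $k\le n$ can be uniformly approximated, arbitrarily closely, by maps into $Y\setminus F$. The cube $I^0$ is a point, so a $Z_0$-set is a closed set with empty interior, and every $Z_n$-set is a $Z_{n'}$-set for $n'\le n$. A space is \emph{$n$-meager} if it is a countable union of $Z_n$-sets; thus $0$-meager means meager in itself in the sense of Baire category, and $\infty$-meager is the strongest of these conditions. A norm on $X$ is \emph{$n$-meager} if its unit ball, with the weak topology, is $n$-meager.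

The following facts are known. We quote them for orientation and use none of them in the proofs.
\begin{itemize}
\item[(K1)] $\mathcal W(X)=\Pi^0_2$ if and only if $X$ is non-reflexive with PCP, and every $X$ with PCP has $\mathcal W(X)=\Pi^0_i$ for some $i\in\{1,2\}$.
\item[(K2)] For $n\in\omega$, $X$ admits an equivalent $n$-meager norm if and only if $X$ fails CPCP.
\item[(K3)] If the norm of $X$ is $\infty$-meager, then $\mathcal W(X)=\Pi^0_3$.
\item[(K4)] There is a strongly regular Banach space $S_*T_\infty$ failing CPCP with $\mathcal W(S_*T_\infty)=\Pi^0_3$.
\end{itemize}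

The space $c_0$ shows how these notions interact in the simplest non-reflexive case. On its unit ball the weak topology is that of coordinatewise convergence. For $y$ in the ball, the points obtained from $y$ by changing the $j$-th coordinate to $1$ or to $-1$ converge weakly to $y$ as $j\to\infty$, so every relatively weakly open subset of the ball has diameter $2$ and CPCP fails. The closed sets $F_n=\{y:|y_j|\le\frac12\text{ for all }j\ge n\}$ cover the ball, and a map of a cube into the ball is pushed off $F_n$ by changing one remote coordinate to $1$. So the norm of $c_0$ is $\infty$-meager, and $\mathcal W(c_0)=\Pi^0_3$ by (K3).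

In $c_0$, then, maximal complexity comes with a ball that is as bad as possible, and in the example (K4) it still comes with some bad convex set. Since (K1) describes the case $\Pi^0_2$ by a geometric property, one may guess that the case $\Pi^0_3$ is also detected geometrically, and on convex sets: that the sufficient condition (K3) is necessary after renorming, or at least that $\mathcal W(X)=\Pi^0_3$ is incompatible with CPCP. These are the two questions posed in \cite{OPT2}.
\begin{itemize}
\item[(a)] Is there a Banach space $X$ with $\mathcal W(X)=\Pi^0_3$ admitting no equivalent $\infty$-meager norm?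
\item[(b)] Is there a Banach space $X$ with $\mathcal W(X)=\Pi^0_3$ having CPCP?
\end{itemize}
Both guesses are wrong, and one space answers both questions positively.

\begin{theorem}\label{thm:main}
There is an infinite-dimensional Banach space $X$ with separable dual such that
\begin{enumerate}
\item[(1)] $\mathcal W(X)=\Pi^0_3$;
\item[(2)] $X$ has CPCP;
\item[(3)] every non-empty bounded closed convex set in $X$ is a Baire space in the weak topology, hence not $n$-meager for any $n\in\omega\cup\{\infty\}$. In particular, no equivalent norm on $X$ is $n$-meager, for any $n\in\omega\cup\{\infty\}$.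
\end{enumerate}
\end{theorem}

Items (1) and (2) answer (b). Items (1) and (3) answer (a), in the stronger form that $\mathcal W(X)=\Pi^0_3$ does not even imply the existence of an equivalent $0$-meager norm. The universality in (1) also holds for pairs. We regard $X$ as a subspace of $X^{**}$.

\begin{theorem}\label{thm:pairs}
Let $X$ be the space constructed for Theorem~\ref{thm:main}, let $K$ be a compact metrizable space and let $Y\subset K$. There is a topological embedding $g:K\to(B_{X^{**}},w^*)$ with $g^{-1}(X)=Y$ if and only if $Y$ is an $F_{\sigma\delta}$-set in $K$.
\end{theorem}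

The construction embeds a compact space $\Omega$ into $(\ell_\infty,w^*)$ by evaluating a sequence of bump functions with shrinking supports, arranged so that exactly the points of a universal $F_{\sigma\delta}$-set $E\subset\Omega$ land in $c_0$. The image of $E$ is weakly closed and has no point of continuity. Convex sets behave differently, because their points are represented by measures on $\Omega$, averaging spreads a measure out, and the total mass is bounded. Section~\ref{sec:model} shows this on the binary tree. Sections~\ref{sec:bumps} and~\ref{sec:space} construct $\Omega$, the bumps and $X$ and prove Theorem~\ref{thm:main}(1) and Theorem~\ref{thm:pairs}. Section~\ref{sec:key} contains the main estimate, and Section~\ref{sec:final} derives the rest of Theorem~\ref{thm:main} from it by category arguments.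

\section{Standard facts and the upper bound}\label{sec:prelim}

Scalars are real, and $B_X$ denotes the closed unit ball of $X$. We use the following textbook facts.

\emph{Weak and weak$^*$ topologies.} Norm closed convex sets are weakly closed (Mazur). The ball $B_{X^{**}}$ is $w^*$-compact (Alaoglu) and $B_X$ is $w^*$-dense in it (Goldstine); the $w^*$-topology induces the weak topology on $X$. If $X^*$ is separable, then $X$ is separable and $(B_{X^{**}},w^*)$ is metrizable. On bounded subsets of $\ell_\infty=\ell_1^*$ the $w^*$-topology is the topology of coordinatewise convergence; it is metrizable, and every point of a bounded convex set has a base of \emph{convex} relatively open neighborhoods, given by finitely many strict inequalities between coordinates and constants.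

\emph{Measures.} For a compact metric space $\Omega$, the dual of $C(\Omega)$ is the space $\mathcal M(\Omega)$ of finite signed Borel measures with the total variation norm; we write $\mu(h)=\int h\,d\mu$. Its balls are $w^*$-compact and metrizable. Each $\mu$ has a Jordan decomposition $\mu=\mu^+-\mu^-$ into positive measures with $\|\mu\|=\|\mu^+\|+\|\mu^-\|$, and $|\mu|=\mu^++\mu^-$. If positive measures $\mu^i$ converge $w^*$ to $\mu$, then $\mu$ is positive, $\|\mu^i\|=\mu^i(1)\to\|\mu\|$, and $\mu(F)\ge\limsup_i\mu^i(F)$ for every closed set $F$.

\emph{Semicontinuity and category.} A function $\psi$ with values in $[0,\infty]$ is lower semicontinuous if all sets $\{\psi\le t\}$ are closed; countable sums of such functions are again lower semicontinuous. A space is \emph{Baire} if countable intersections of open dense sets are dense. Polish spaces are Baire, $G_\delta$-subsets of Polish spaces are Polish, open subspaces of Baire spaces are Baire, and a non-empty Baire space is not a countable union of closed sets with empty interior.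

\emph{Lavrentiev's theorem.} A homeomorphism between subsets of two completely metrizable spaces extends to a homeomorphism between $G_\delta$-sets.

\begin{lemma}\label{lem:upper}
Let $X$ be a Banach space with separable dual. Then $B_X$ is an $F_{\sigma\delta}$-set in $(B_{X^{**}},w^*)$, and $\mathcal W(X)\subseteq\Pi^0_3$.
\end{lemma}

\begin{proof}
Let $\{x_i\}$ be norm dense in $X$. Since $X$ is norm closed in $X^{**}$, a point lies in $X$ if and only if for every $m$ it is within $1/m$ of some $x_i$. Thus
$$B_X=X\cap B_{X^{**}}=B_{X^{**}}\cap\bigcap_m\bigcup_i\Big(x_i+\tfrac1mB_{X^{**}}\Big),$$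
and the sets $x_i+\frac1mB_{X^{**}}$ are $w^*$-closed.

Let $A$ be bounded and weakly closed; after scaling, $A\subset B_X$. Then $A$ is the intersection of $B_X$ with the $w^*$-closure of $A$, so $A$ is $F_{\sigma\delta}$ in the compact metrizable space $B_{X^{**}}$. Let $e$ be an embedding of $A$ into a metrizable space $Y$; passing to a completion, we may assume that $Y$ is completely metrizable. By Lavrentiev's theorem $e$ extends to a homeomorphism of a $G_\delta$-set $G\subset B_{X^{**}}$ onto a $G_\delta$-set $H\subset Y$. Hence $e(A)=\bigcap_m\bigcup_nH_{m,n}$ with $H_{m,n}$ closed in $H$, that is, $e(A)=H\cap\bigcap_m\bigcup_n\overline{H_{m,n}}$. Open sets in $Y$ are $F_\sigma$, so $H$ is $F_{\sigma\delta}$ in $Y$, and so is $e(A)$.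
\end{proof}

\section{A model on the binary tree}\label{sec:model}

This section is not used later; it shows the mechanism in a case that can be done by hand. Let $\Delta=\{0,1\}^{\mathbb N}$. For a finite word $s$ in $0,1$, of length $|s|$, let $[s]$ be the clopen set of sequences beginning with $s$. Call $s$ \emph{marked} if it is empty or ends in $1$, and let $\Delta_0$ be the countable dense set of eventually zero sequences. A point $x$ lies in finitely many marked cylinders if and only if $x\in\Delta_0$. For $\mu\in\mathcal M(\Delta)$ put $T\mu=(\mu[s])_{s\text{ marked}}$, a bounded family indexed by a countable set, and put $f(x)=T\delta_x$.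

\emph{Point masses.} The vector $f(x)$ is the indicator of the marked initial segments of $x$, so $f(x)\in c_0$ if and only if $x\in\Delta_0$. If $x\ne x'$, then at the first place where they differ one of them has a $1$, and so $\|f(x)-f(x')\|_\infty=1$. Thus $f$ is an embedding of $\Delta$ into $(\ell_\infty,w^*)$, and $f(\Delta_0)=f(\Delta)\cap c_0$ is a bounded weakly closed subset of $c_0$ without weakly isolated points, whose points are at mutual distance $1$. It has no point of continuity.

\emph{A spread-out measure.} Let $\mathcal P$ be the set of probability measures on $\Delta$. Since $\mu[t0]=\mu[t]-\mu[t1]$, the vector $T\mu$ determines $\mu$, and $T$ is a $w^*$-homeomorphism of $\mathcal P$ onto its image. Let $\lambda[s]=2^{-|s|}$ be the coin-tossing measure and let $\mu^i\to\lambda$ in $\mathcal P$. Fix $k$. The finitely many coordinates with $|s|\le k$ converge, and for $|s|>k$ we have $\lambda[s]\le 2^{-k}$ and $\mu^i[s]\le\max_{|t|=k}\mu^i[t]\to2^{-k}$. Hence $\|T\mu^i-T\lambda\|_\infty\to0$: the convex set $T\mathcal P$, the $w^*$-closed convex hull of $f(\Delta_0)$, has a point in $c_0$ at which the $w^*$ and norm topologies coincide.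

An arbitrary convex set of measures need not contain anything like $\lambda$; all its members may have a large atom at the same point. The following is the first non-trivial instance of the general estimate.

\begin{example}\label{ex:model}
\emph{Let $\mathcal C\subset\mathcal P$ be non-empty and convex with $T\mathcal C\subset c_0$. Then there are a non-empty relatively $w^*$-open $W\subset\mathcal C$ and a number $\ell$ such that $\nu[s]\le\frac23$ for all $\nu\in W$ and all marked $s$ with $|s|\ge\ell$.} Shrinking $W$ to control the finitely many shorter words, we get a relatively open piece of $T\mathcal C$ of diameter at most $\frac23$.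

Suppose the statement fails: near every $\mu\in\mathcal C$ there are $\nu\in\mathcal C$ with $\nu[s]>\frac23$ for some marked $s$ as long as we wish.

\emph{First round.} Fix $\mu\in\mathcal C$ and take $\mu^i\to\mu$ in $\mathcal C$ and marked $s_i$ with $|s_i|\to\infty$ and $\mu^i[s_i]>\frac23$. Along a subsequence the cylinders $[s_i]$ shrink to a point $p$: for each initial segment $t$ of $p$ we have $[s_i]\subset[t]$ for large $i$, so $\mu[t]=\lim\mu^i[t]\ge\frac23$. Since $T\mu\in c_0$, only finitely many initial segments of $p$ are marked. Therefore $p\notin[s_i]$ for large $i$. A cylinder $[s_i]$ that misses $p$ misses a neighborhood of $p$, which contains all later cylinders from some index on. So two of the cylinders are disjoint; call them $[s_1]$ and $[s_2]$.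

\emph{Averaging.} The measure $\bar\mu=\frac12(\mu^1+\mu^2)$ lies in $\mathcal C$, and $\bar\mu[s_1]>\frac13$, $\bar\mu[s_2]>\frac13$.

\emph{Second round.} Take $\nu\in\mathcal C$ so close to $\bar\mu$ that $\nu[s_1]>\frac13$ and $\nu[s_2]>\frac13$, with $\nu[s]>\frac23$ for a marked $s$ longer than $s_1$ and $s_2$. The cylinder $[s]$ is contained in or disjoint from each $[s_u]$, so it is disjoint from one of them. Then $\nu$ has mass greater than $\frac13+\frac23=1$, a contradiction.
\end{example}

Averaging kept the mass found in the first round but split it among disjoint cylinders, so the new small cylinder could overlap only a fraction of it. Four things have to be added to obtain Theorem~\ref{thm:main}.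
\begin{itemize}
\item[(D1)] \emph{Small $\varepsilon$.} With $\varepsilon$ in place of $\frac23$ one averages $N\approx1/\varepsilon$ measures, so that the loss in each round is small against the gain, and one needs about (total mass)$/\varepsilon$ rounds. After $k$ rounds the mass on a single cylinder is only of order $\varepsilon N^{-k}$.
\item[(D2)] \emph{Signed measures.} A unit ball is symmetric. Let $x_i$ be the sequence with $i$ ones followed by zeros and $s_i$ the word of $i$ ones. Then $T(\delta_{x_i}-\delta_{x_{i-1}})$ is the unit vector at $s_i$; these vectors tend to $0\in c_0$, yet the cylinders $[s_i]$ are nested. The first round fails because positive and negative mass cancel in the limit, and the norm drops from $2$ to $0$. We shall work on an open set on which the norm of the representing measure cannot drop.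
\item[(D3)] \emph{Separable dual.} The measures $\mu$ with $T\mu\in c_0$, under the total variation norm, form a space in which the $\delta_x$, $x\in\Delta_0$, span a copy of $\ell_1$, so its dual is not separable. In $c_0$ itself CPCP fails. Interpolating between the two gives a space with the weak topology of $c_0$ on bounded sets, whose points are represented by measures up to an error. By (D1) the error has to be exponentially small in the mass.
\item[(D4)] \emph{Universality.} The set $\Delta_0$ is $\sigma$-compact. An $F_{\sigma\delta}$-set needs countably many families of bumps, one for each $F_\sigma$-set.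
\end{itemize}

\section{A universal pair and its bump functions}\label{sec:bumps}

Let $Q=[0,1]^{\mathbb N}$ and let $S=\{t\in Q:t_i\ne0\text{ for only finitely many }i\}$. Both $S$ and $Q\setminus S$ are dense in $Q$. Put
$$\Omega=Q\times Q^{\mathbb N},\qquad E=Q\times S^{\mathbb N},$$
write points of $\Omega$ as $(u,(t^l)_{l\in\mathbb N})$, and fix a compatible metric $d\le1$ on $\Omega$. The sets $A_{m,n}=\{(u,(t^l)_l):t^m_i=0\text{ for all }i>n\}$ are compact, non-empty and increasing in $n$, and $E=\bigcap_mE_m$ with $E_m=\bigcup_nA_{m,n}=\{t^m\in S\}$. The set $E$ is dense in $\Omega$, and so is each $\Omega\setminus E_m$.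

\begin{lemma}\label{lem:universal}
If $K$ is compact metrizable and $Y\subset K$ is $F_{\sigma\delta}$, there is an embedding $G:K\to\Omega$ with $G^{-1}(E)=Y$. Every space in $\Pi^0_3$ is homeomorphic to a closed subset of $E$.
\end{lemma}

\begin{proof}
Let $\iota:K\to Q$ be an embedding. Write $Y=\bigcap_mF_m$ and $F_m=\bigcup_nF_{m,n}$ with $F_{m,n}$ compact and increasing in $n$. Put $G(x)=(\iota(x),(t^m)_m)$ with $t^m_n=\min\{1,\operatorname{dist}(x,F_{m,n})\}$, where $\operatorname{dist}(x,\emptyset)=1$. The map $G$ is continuous and injective on a compact space, hence an embedding. Moreover $t^m\in S$ if and only if $x\in F_{m,n}$ for all large $n$, which means $x\in F_m$ because the $F_{m,n}$ increase.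

A space $Y\in\Pi^0_3$ embeds in $Q$, being separable and metrizable, and its image is $F_{\sigma\delta}$ in $Q$. With $K=Q$ we get $G(Y)=G(Q)\cap E$, which is closed in $E$.
\end{proof}

We now replace the marked cylinders by bump functions adapted to $E_m$. They must cover the points outside $E_m$ infinitely often and the points of $E_m$ finitely often. For this we cover the complement of each $A_{m,n}$ by small bumps whose supports avoid $A_{m,n}$, working in layers at distance about $2^{-k}$ from $A_{m,n}$. Below $\operatorname{supp}$ denotes the closed support.

\begin{lemma}\label{lem:bumps}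
For each $m$ there is a countable indexed family $\Phi_m$ of continuous functions $\Omega\to[0,1]$ such that
\begin{itemize}
\item[(B1)] for each $\delta>0$ only finitely many $\varphi\in\Phi_m$ have $\operatorname{diam}\operatorname{supp}\varphi>\delta$;
\item[(B2)] each $x\in E_m$ lies in $\operatorname{supp}\varphi$ for only finitely many $\varphi\in\Phi_m$;
\item[(B3)] for each $x\notin E_m$ we have $\varphi(x)=1$ for infinitely many $\varphi\in\Phi_m$.
\end{itemize}
\end{lemma}

\begin{proof}
For $n\ge1$ and $k\ge0$ let $R_{n,k}=\{x:2^{-k-1}\le d(x,A_{m,n})\le2^{-k}\}$ and $\delta_{n,k}=2^{-n-k-4}$. As $R_{n,k}$ is compact, there is a finite set $P_{n,k}\subset R_{n,k}$ such that the closed balls $\bar B(p,\delta_{n,k})$, $p\in P_{n,k}$, cover $R_{n,k}$. Let $\Phi_m$ consist of the functions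
$$\varphi_{n,k,p}(x)=\max\big(0,\min(1,2-d(x,p)/\delta_{n,k})\big),\qquad n\ge1,\ k\ge0,\ p\in P_{n,k}.$$
Such a function equals $1$ on $\bar B(p,\delta_{n,k})$, and its support lies in $\bar B(p,2\delta_{n,k})$, which has diameter at most $2^{-n-k-2}$. This gives (B1), since $2^{-n-k-2}>\delta$ for only finitely many pairs $(n,k)$. As $2\delta_{n,k}\le2^{-k-4}$, every $x$ in the support satisfies
\begin{equation}\label{eq:layer}
2^{-k-2}<d(x,A_{m,n})<2^{-k+1}.
\end{equation}
Let $x\in E_m$, say $x\in A_{m,n}$ for $n\ge n_0$. Then \eqref{eq:layer} fails for all $k$ when $n\ge n_0$, and for each $n<n_0$ it holds for at most three values of $k$. This is (B2). If $x\notin E_m$, then $0<d(x,A_{m,n})\le1$ for every $n$, so for every $n$ there are $k$ with $x\in R_{n,k}$ and $p\in P_{n,k}$ with $\varphi_{n,k,p}(x)=1$. This is (B3).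
\end{proof}

A point of $E$ lies in finitely many supports from each $\Phi_m$ but possibly in infinitely many supports altogether, so we damp the $m$-th family by the weight $2^{-m}$. We also add continuous functions $g_l:\Omega\to[0,1]$, $l\in\mathbb N$, that separate points. Enumerate all functions $2^{-m}\varphi$ ($m\in\mathbb N$, $\varphi\in\Phi_m$) and $2^{-l}g_l$ ($l\in\mathbb N$) as one sequence $(h_j)_{j\in\mathbb N}$; thus $0\le h_j\le1$. We say that $j$ has \emph{level $m$} if $h_j$ is listed as $2^{-m}\varphi$ with $\varphi\in\Phi_m$. Define
$$T:\mathcal M(\Omega)\to\ell_\infty,\quad T\mu=(\mu(h_j))_j,\qquad f:\Omega\to\ell_\infty,\quad f(x)=T\delta_x=(h_j(x))_j .$$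
The operator $T$ is the adjoint of the operator $\ell_1\to C(\Omega)$ sending the $j$-th unit vector to $h_j$, so $\|T\|\le1$ and $T$ is $w^*$-$w^*$ continuous. The map $f$ is continuous into $(\ell_\infty,w^*)$ and injective because of the $g_l$, hence an embedding.

We say that sets $Y_i\subset\Omega$ \emph{converge to the point $p$} if every neighborhood of $p$ contains $Y_i$ for all large $i$. The next lemma collects all that is needed about $(h_j)$. Part (H2) says that an atom at a point covered by infinitely many large bumps is visible in remote coordinates of $T\mu$.

\begin{lemma}\label{lem:h}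
Let $\gamma>0$.
\begin{itemize}
\item[(H1)] If $j_i\to\infty$ and $\|h_{j_i}\|\ge\gamma$ for all $i$, then $\operatorname{diam}\operatorname{supp}h_{j_i}\to0$, and along a subsequence the sets $\operatorname{supp}h_{j_i}$ converge to a point.
\item[(H2)] If $p\in\operatorname{supp}h_j$ for infinitely many $j$ with $\|h_j\|\ge\gamma$, then there are $m$ with $2^{-m}\ge\gamma$ and indices $t_1<t_2<\cdots$ such that $\mu(h_{t_i})\to2^{-m}\mu\{p\}$ for every $\mu\in\mathcal M(\Omega)$.
\item[(H3)] $f(x)\in c_0$ if and only if $x\in E$.
\end{itemize}
\end{lemma}

\begin{proof}
All but finitely many of the indices $j$ with $\|h_j\|\ge\gamma$ have a level, and that level is one of the finitely many $m$ with $2^{-m}\ge\gamma$.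

(H1) By (B1), for each $\delta>0$ only finitely many such indices have a support of diameter greater than $\delta$. The supports are non-empty; pick a point in each and a convergent subsequence of these points.

(H2) Infinitely many of the given indices have the same level $m$, with $2^{-m}\ge\gamma$. By (B2), $p\notin E_m$. By (B3) there are indices $t_1<t_2<\cdots$ of level $m$ with $h_{t_i}(p)=2^{-m}$. Their supports contain $p$ and have diameters tending to $0$ by (B1), so $h_{t_i}\to2^{-m}1_{\{p\}}$ pointwise. Apply dominated convergence.

(H3) If $x\in E$, then by (B2) only finitely many $j$ have $h_j(x)\ge\gamma$, for every $\gamma>0$. If $x\notin E_m$, then $h_j(x)=2^{-m}$ for infinitely many $j$ by (B3).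
\end{proof}

\section{The space $X$ and its weakly closed sets}\label{sec:space}

Let $B=B_{\ell_\infty}$ and $V=T(B_{\mathcal M(\Omega)})\subset B$. For $n\in\mathbb N$ put
$$a_n=2^n,\qquad b_n=2^{-a_n^2},\qquad U_n=a_nV+b_nB .$$
Thus $y\in U_n$ means that $\|y-T\mu\|_\infty\le b_n$ for some measure with $\|\mu\|\le a_n$. The set $U_n$ is convex, symmetric and $w^*$-compact, and $b_nB\subset U_n\subset(a_n+b_n)B$. Hence its gauge $\|y\|_n=\inf\{t>0:y\in tU_n\}$ is a norm on $\ell_\infty$ with $\{\|\cdot\|_n\le t\}=tU_n$; it is $w^*$-lower semicontinuous, and
\begin{equation}\label{eq:equiv}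
(a_n+b_n)^{-1}\|y\|_\infty\le\|y\|_n\le b_n^{-1}\|y\|_\infty .
\end{equation}
For $y\in\ell_\infty$ let $\|y\|_\Sigma=\big(\sum_n\|y\|_n^2\big)^{1/2}\in[0,\infty]$, and define
$$X=\{y\in c_0:\|y\|_\Sigma<\infty\}\quad\text{with the norm }\|\cdot\|_\Sigma .$$
The map $y\mapsto(y,y,\dots)$ is an isometry of $X$ onto the diagonal of $\big(\bigoplus_n(c_0,\|\cdot\|_n)\big)_{\ell_2}$. The diagonal is closed, because convergence in the sum implies $\|\cdot\|_\infty$-convergence in each summand by \eqref{eq:equiv}. So $X$ is a Banach space. The function $\|\cdot\|_\Sigma$ is $w^*$-lower semicontinuous, and $a_1+b_1\le3$. Hence the set $\tilde B=\{y\in\ell_\infty:\|y\|_\Sigma\le1\}$ is $w^*$-compact and satisfies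
\begin{equation}\label{eq:ball}
\tilde B\subset3B\cap\bigcap_nU_n,\qquad B_X=\tilde B\cap c_0,\qquad V\subset\tilde B;
\end{equation}
the last inclusion holds because $\|y\|_n\le2^{-n}$ for $y\in V$ and $\sum_n4^{-n}\le1$. The growth of $a_n$ is used only for this inclusion; the speed of decay of $b_n$ is used only in Section~\ref{sec:key}. The purpose of the $\ell_2$-sum is the next lemma: every functional on $X$ is a norm limit of functionals that involve finitely many summands, each isomorphic to $c_0$.

\begin{lemma}\label{lem:dual}
The restrictions to $X$ of elements of $\ell_1=c_0^*$ are norm dense in $X^*$. Hence $X^*$ is separable, and on bounded subsets of $X$ the weak topology is the topology of coordinatewise convergence, that is, the topology induced by $(\ell_\infty,w^*)$.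
\end{lemma}

\begin{proof}
Let $x^*\in X^*$. By the Hahn--Banach theorem $x^*$ extends to the $\ell_2$-sum, whose dual is the $\ell_2$-sum of the duals. So $x^*(y)=\sum_nx_n^*(y)$, where $x^*_n\in(c_0,\|\cdot\|_n)^*$ has dual norm $\|x_n^*\|_{n,*}$ and $\sum_n\|x^*_n\|_{n,*}^2<\infty$. By \eqref{eq:equiv} each $x_n^*$ is given by an element of $\ell_1$, so the partial sums are restrictions of elements of $\ell_1$, and by the Cauchy--Schwarz inequality
$$\Big|\sum_{n>q}x_n^*(y)\Big|\le\Big(\sum_{n>q}\|x_n^*\|_{n,*}^2\Big)^{1/2}\|y\|_\Sigma .$$
This proves density. The restriction map $\ell_1\to X^*$ is bounded, since $\|y\|_\infty\le3\|y\|_\Sigma$, and $\ell_1$ is separable; so $X^*$ is separable. On a bounded set, the weak topology is generated by any norm dense set of functionals, here by $\ell_1$. Bounded subsets of $X$ are bounded in $\ell_\infty$, where $\ell_1$ generates coordinatewise convergence.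
\end{proof}

\begin{proposition}\label{prop:W}
The set $f(E)$ is a weakly closed subset of $B_X$ homeomorphic to $E$. The space $X$ is infinite-dimensional and $\mathcal W(X)=\Pi^0_3$.
\end{proposition}

\begin{proof}
By \eqref{eq:ball}, $f(\Omega)\subset V\subset\tilde B$, and by (H3), $f(E)=f(\Omega)\cap c_0=f(\Omega)\cap B_X$. As $f(\Omega)$ is $w^*$-compact, Lemma~\ref{lem:dual} shows that $f(E)$ is weakly closed in $B_X$, hence in $X$, and that its weak topology is the $w^*$-topology, in which $f$ is an embedding. The set $E$ is a proper dense subset of $\Omega$, so it is not compact; in a finite-dimensional space bounded closed sets are compact, so $\dim X=\infty$. By Lemma~\ref{lem:universal} every space in $\Pi^0_3$ is homeomorphic to a closed subset of $f(E)$, so $\Pi^0_3\subseteq\mathcal W(X)$. The reverse inclusion is Lemma~\ref{lem:upper}.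
\end{proof}

\begin{remark}\label{rem:noPCP}
Every non-empty relatively weakly open subset of $f(E)$ has $\|\cdot\|_\infty$-diameter at least $\frac12$, so $f(E)$ has no point of continuity and $X$ fails PCP. Indeed, let $W\subset\Omega$ be open and non-empty, $z\in W\cap E$, $x\in W\setminus E_1$ and $\delta>0$. By (B3) and (H3) there is $j$ with $h_j(x)=\frac12$ and $h_j(z)<\delta$, and by density of $E$ there is $x'\in W\cap E$ with $h_j(x')>\frac12-\delta$. Then $\|f(x')-f(z)\|_\infty>\frac12-2\delta$. Convexity is therefore indispensable in Proposition~\ref{prop:key} below.
\end{remark}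

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
If $g$ is such an embedding, then $Y=g^{-1}(B_X)$ is $F_{\sigma\delta}$ in $K$ by Lemma~\ref{lem:upper}.

For the converse we lift $f$ to $X^{**}$. Let $J:X\to c_0$ be the inclusion. By Lemma~\ref{lem:dual}, $J^*:\ell_1\to X^*$ has dense range, so $J^{**}:X^{**}\to\ell_\infty$ is injective. It is $w^*$-$w^*$ continuous and extends $J$. Hence it restricts to a homeomorphism of $(B_{X^{**}},w^*)$ onto a $w^*$-compact set $H\supset B_X\supset f(E)$. Since $E$ is dense in $\Omega$, also $H\supset f(\Omega)$, and $\hat f=(J^{**}|_{B_{X^{**}}})^{-1}\circ f$ is an embedding of $\Omega$ into $(B_{X^{**}},w^*)$.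

Let $\xi\in B_{X^{**}}$ and $y=J^{**}\xi$. If $\xi\in X$, then $y=J\xi\in c_0$. Conversely, let $y\in c_0$. By Goldstine's theorem $y$ is in the $w^*$-closure of $B_X$ in $\ell_\infty$, so $y\in\tilde B\cap c_0=B_X$; then $\xi$ and the element $y$ of $X$ have the same image under $J^{**}$, so $\xi=y\in X$. Hence $\hat f^{-1}(X)=f^{-1}(c_0)=E$. Given an $F_{\sigma\delta}$-set $Y\subset K$, take $G$ from Lemma~\ref{lem:universal} and put $g=\hat f\circ G$; then $g^{-1}(X)=G^{-1}(E)=Y$.
\end{proof}

\section{Convex sets have small open pieces in the supremum norm}\label{sec:key}

\begin{proposition}\label{prop:key}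
Let $C\subset B_X$ be non-empty and convex, and let $\tilde C$ be its $w^*$-closure in $\ell_\infty$. For every $\varepsilon>0$, every non-empty relatively $w^*$-open set $O\subset\tilde C$ contains a non-empty relatively $w^*$-open set of $\|\cdot\|_\infty$-diameter less than $\varepsilon$.
\end{proposition}

The set $\tilde C\subset\tilde B$ is convex, compact and metrizable in the $w^*$-topology, and $C\subset c_0$ is dense in it. In this section, open sets, neighborhoods and limits refer to $(\tilde C,w^*)$. Suppose that the proposition fails for some $O$ and some $\varepsilon$, which we may take to be at most $1$: every non-empty open subset of $O$ has diameter at least $\varepsilon$. Put $c=\varepsilon/10$. We derive a contradiction in five steps.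

\subsection*{Large remote coordinates}

Finitely many coordinates are controlled by shrinking a neighborhood, and remote coordinates of a point of $C$ are small. So a large diameter produces a large remote coordinate.

\begin{lemma}\label{lem:remote}
For every $y\in O\cap C$, every neighborhood $\mathcal N$ of $y$ and every $j_0$ there are $w\in\mathcal N\cap C$ and $j\ge j_0$ with $|w_j|>3c$.
\end{lemma}

\begin{proof}
Since $y\in c_0$, there is $j_1\ge j_0$ with $|y_j|<c$ for $j\ge j_1$. Shrink $\mathcal N$ to an open subset of $O$ containing $y$ on which $|w_j-y_j|<4c$ for all $j<j_1$. Its diameter is at least $10c$, so some $w\in\mathcal N$ has $\|w-y\|_\infty>4c$. Then $|w_j-y_j|>4c$ for some $j$, necessarily $j\ge j_1$, and $|w_j|>3c$. The set $\{w\in\mathcal N:|w_j|>3c\}$ is open and non-empty, so it meets $C$.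
\end{proof}

\subsection*{Parameters and the mass budget}

Let $N=\lceil6/c\rceil$, so that $3/N\le c/2$; this is the number of points averaged in each round. Each round will gain $2c$. We use one set $U_n$ only, and write $M=a_n$ for the mass and $\theta=b_n=2^{-M^2}$ for the error. The number of rounds is the integer $k_0$ with $M/c<k_0\le M/c+1$. After $k$ rounds the coordinates we keep track of will have size at least $s_k=c(2N)^{-k}$; let $s=s_{k_0}$ be the smallest of these sizes. Fix $n$ so large that
\begin{equation}\label{eq:theta}
\theta\le\frac{s^2}{16M}.
\end{equation}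
This is possible: $16M/s^2\le16Mc^{-2}(2N)^{2M/c+2}$, whose logarithm grows linearly in $M$ for fixed $c$ and $N$, while $\log_2(1/\theta)=M^2$. This is the only property of $b_n$ that matters: $\log(1/b_n)/a_n\to\infty$. Since $s\le c\le1\le M$, \eqref{eq:theta} gives
\begin{equation}\label{eq:theta2}
\theta\le\frac s2,\qquad\theta(2N)^{k_0}=\frac{\theta c}{s}\le\frac{cs}{16M}\le M .
\end{equation}

Let $w\in\tilde C$. By \eqref{eq:ball}, $w\in U_n$, so there is $\mu$ with $\|\mu\|\le M$ and $|w_j-\mu(h_j)|\le\theta$ for all $j$. Two consequences follow. First, if $|w_j|\ge s$, then $M\|h_j\|\ge|\mu(h_j)|\ge s-\theta\ge s/2$: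
\begin{equation}\label{eq:bigbump}
w\in\tilde C,\ |w_j|\ge s\quad\Longrightarrow\quad\|h_j\|\ge\frac{s}{2M}.
\end{equation}
In particular $\operatorname{supp}h_j\neq\emptyset$. Second, call a finite set $\mathcal J\subset\mathbb N$ \emph{disjoint} if the sets $\operatorname{supp}h_j$, $j\in\mathcal J$, are pairwise disjoint. For such $\mathcal J$ with $|\mathcal J|\le(2N)^{k_0}$, using $0\le h_j\le1$ and \eqref{eq:theta2},
\begin{equation}\label{eq:budget}
\sum_{j\in\mathcal J}|w_j|\le\sum_{j\in\mathcal J}|\mu|(\operatorname{supp}h_j)+\theta|\mathcal J|\le M+M=2M .
\end{equation}
We shall exceed this budget.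

\subsection*{An open set without cancellation}

To deal with (D2) we measure how much mass a point needs. For $y\in\tilde C$ let
$$\rho(y)=\min\{\|\mu\|:\mu\in\mathcal M(\Omega),\ \|y-T\mu\|_\infty\le\theta\}.$$
The admissible $\mu$ with $\|\mu\|\le M$ form a non-empty $w^*$-compact set, on which the lower semicontinuous norm attains its minimum; so $\rho$ is well defined and $\rho\le M$. For $t\ge0$ the set $\{\rho\le t\}=\tilde C\cap(tV+\theta B)$ is closed, so $\rho$ is lower semicontinuous. Let $r=\sup_O\rho\le M$ and
$$O_1=\{y\in O:\rho(y)>r-s/2\}.$$
This set is open and non-empty, and $r-s/2<\rho\le r$ on $O_1$. If a sequence in $O_1$ converges to a point of $O_1$, then optimal representing measures can lose less than $s/2$ of their norm in the limit. This restores the first round of Example~\ref{ex:model}.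

\begin{lemma}\label{lem:escape}
Let $y\in O_1\cap C$, $y^i\in O_1$, $y^i\to y$, $j_i\to\infty$ and $|y^i_{j_i}|\ge s$ for all $i$. Along a subsequence, the sets $\operatorname{supp}h_{j_i}$ converge to a point $p$, and $p\notin\operatorname{supp}h_{j_i}$ for all large $i$.
\end{lemma}

\begin{proof}
By \eqref{eq:bigbump}, $\|h_{j_i}\|\ge\gamma:=s/(2M)$, so by (H1) we may assume that the supports converge to a point $p$. Choose $\mu^i$ with $\|\mu^i\|=\rho(y^i)\le r$ and $\|y^i-T\mu^i\|_\infty\le\theta$; then $|\mu^i(h_{j_i})|\ge s-\theta\ge s/2$. Passing to a further subsequence, we find a sign $\tau\in\{1,-1\}$ such that $\nu^i=\tau\mu^i$ satisfies $\nu^i(h_{j_i})\ge s/2$ for all $i$, and positive measures $\alpha,\beta$ with $(\nu^i)^+\to\alpha$ and $(\nu^i)^-\to\beta$ in the $w^*$-topology.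

\emph{The measure $\alpha$ has a large atom at $p$.} We have $(\nu^i)^+(\operatorname{supp}h_{j_i})\ge(\nu^i)^+(h_{j_i})\ge\nu^i(h_{j_i})\ge s/2$. For $\delta>0$ the supports eventually lie in $\bar B(p,\delta)$, so $\alpha(\bar B(p,\delta))\ge\limsup_i(\nu^i)^+(\bar B(p,\delta))\ge s/2$. Letting $\delta\to0$ gives $\alpha\{p\}\ge s/2$.

\emph{The measure $\beta$ does not cancel it.} The points $\tau y^i-T\nu^i$ lie in the $w^*$-closed set $\theta B$, so
\begin{equation}\label{eq:limitrep}
\|\tau y-T(\alpha-\beta)\|_\infty\le\theta .
\end{equation}
Thus $\tau(\alpha-\beta)$ is admissible for $y$, and $\|\alpha-\beta\|\ge\rho(y)>r-s/2$. On the other hand $\|\alpha\|+\|\beta\|=\lim_i\|\mu^i\|\le r$. Estimating the variation of $\alpha-\beta$ on $\{p\}$ and on its complement separately,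
$$\|\alpha-\beta\|\le|\alpha\{p\}-\beta\{p\}|+(\|\alpha\|-\alpha\{p\})+(\|\beta\|-\beta\{p\})=\|\alpha\|+\|\beta\|-2\min(\alpha\{p\},\beta\{p\}).$$
Hence $\min(\alpha\{p\},\beta\{p\})<s/4$. Since $\alpha\{p\}\ge s/2$, the minimum is $\beta\{p\}$, and $(\alpha-\beta)\{p\}>s/4$.

\emph{The atom would be visible.} Suppose $p\in\operatorname{supp}h_{j_i}$ for infinitely many $i$. As $j_i\to\infty$, (H2) gives $m$ with $2^{-m}\ge\gamma$ and $t_1<t_2<\cdots$ with
$$\lim_i(\alpha-\beta)(h_{t_i})=2^{-m}(\alpha-\beta)\{p\}>\frac{\gamma s}{4}=\frac{s^2}{8M}.$$
But $|(\alpha-\beta)(h_{t_i})|\le|y_{t_i}|+\theta$ by \eqref{eq:limitrep}, and $y_{t_i}\to0$ because $y\in c_0$. So $\theta>s^2/(8M)$, contradicting \eqref{eq:theta}.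
\end{proof}

The last display explains the square in \eqref{eq:theta}: the error must be smaller than the size of the atom, of order $s$, times the weight of the level on which the atom is seen, of order $s/M$.

\subsection*{Accumulating mass on disjoint supports}

The inductive statement must hold near every point and arbitrarily far out in the coordinates, because the next round applies it along a sequence.

\begin{lemma}\label{lem:induction}
Let $0\le k\le k_0$. For every $y\in O_1\cap C$, every neighborhood $\mathcal N$ of $y$ and every $j_0$ there are $w\in\mathcal N\cap O_1\cap C$ and a disjoint set $\mathcal J\subset[j_0,\infty)$ with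
$$|\mathcal J|\le(2N)^k,\qquad|w_j|\ge s_k\ \text{ for }j\in\mathcal J,\qquad\sum_{j\in\mathcal J}|w_j|\ge2ck .$$
\end{lemma}

\begin{proof}
For $k=0$ take $w=y$ and $\mathcal J=\emptyset$. Assume the statement for some $k<k_0$, and let $y,\mathcal N,j_0$ be given. Shrinking $\mathcal N$, we may assume that it is convex, open and contained in $O_1$. Put $\kappa=s_{k+1}/3$.

\emph{Step 1: a sequence with mutually disjoint supports.} Apply the inductive hypothesis to a decreasing neighborhood base of $y$ inside $\mathcal N$. This gives $y^i\in\mathcal N\cap C$ with $y^i\to y$ and corresponding sets $\mathcal J_i\subset[\max(i,j_0),\infty)$. Along a subsequence $|\mathcal J_i|=l$ is constant; write $\mathcal J_i=\{j_i(1),\dots,j_i(l)\}$. If $l=0$ there is nothing to do in this step. Otherwise apply Lemma~\ref{lem:escape} successively to the sequences $(j_i(e))_i$, $e=1,\dots,l$, which is allowed as $s_k\ge s$. We obtain points $p_1,\dots,p_l$ such that, along a subsequence, $\operatorname{supp}h_{j_i(e)}$ converges to $p_e$ and misses $p_e$ for large $i$. It also misses every $p_{e'}\ne p_e$ for large $i$, since it converges to $p_e$. So for large $i$ the compact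 set $Y_i=\bigcup_{j\in\mathcal J_i}\operatorname{supp}h_j$ misses $P=\{p_1,\dots,p_l\}$, while every neighborhood of $P$ contains $Y_i$ for all large $i$. The complement of finitely many of the $Y_i$ is such a neighborhood, so we can choose inductively a subsequence along which the $Y_i$ are pairwise disjoint. The supports involved are non-empty by \eqref{eq:bigbump}, so the $\mathcal J_i$ are pairwise disjoint too, and every finite union of them is a disjoint set in our sense.

\emph{Step 2: averaging.} In Example~\ref{ex:model} positivity made the average at least half of each term. Now the other terms might cancel a coordinate, so we choose points that are small on each other's index sets. Since $y\in c_0$ and $\min\mathcal J_i\to\infty$, we may drop finitely many $i$ so that $|y_j|\le\kappa$ for all $j\in\bigcup_i\mathcal J_i$. Choose $i_1<\dots<i_N$ inductively, and write $z^u=y^{i_u}$, $\mathcal J^u=\mathcal J_{i_u}$, such that for $u<v$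
$$|z^u_j|\le\kappa\ \text{ for }j\in\mathcal J^v,\qquad|z^v_j-y_j|\le\kappa\ \text{ for }j\in\mathcal J^u .$$
When $i_v$ is chosen, the first condition holds for large $i_v$ because $z^u\in c_0$, and the second because $y^i\to y$ and $\mathcal J^u$ is finite. In both orders we get $|z^v_j|\le2\kappa$ for $j\in\mathcal J^u$ and $v\ne u$. Let $\bar y=\frac1N\sum_{u=1}^Nz^u$ and $\mathcal J^*=\bigcup_{u=1}^N\mathcal J^u$. By convexity of $C$ and $\mathcal N$ we have $\bar y\in\mathcal N\cap C$; this is the only use of convexity. The set $\mathcal J^*$ is disjoint, $|\mathcal J^*|\le N(2N)^k$, and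
\begin{equation}\label{eq:avg}
|\bar y_j|\ge\tfrac1N|z^u_j|-2\kappa\qquad(j\in\mathcal J^u).
\end{equation}

\emph{Step 3: a new large coordinate.} The open set $\mathcal N$ is a neighborhood of $\bar y$. By Lemma~\ref{lem:remote} there are $w^i\in\mathcal N\cap C$ with $w^i\to\bar y$ and $j'_i\to\infty$ with $|w^i_{j'_i}|>3c\ge s$. By \eqref{eq:bigbump} and (H1), $\operatorname{diam}\operatorname{supp}h_{j_i'}\to0$. Fix $i$ so large that $w=w^i$ and $j'=j'_i$ satisfy: $j'\ge j_0$; $j'>j$ and $|w_j-\bar y_j|\le\kappa$ for all $j\in\mathcal J^*$; and $\operatorname{diam}\operatorname{supp}h_{j'}$ is less than the distance between any two of the disjoint non-empty compact sets $\operatorname{supp}h_j$, $j\in\mathcal J^*$. Then $\operatorname{supp}h_{j'}$ meets at most one of these sets. Let $\mathcal J^{**}$ be $\mathcal J^*$ with that index removed, if there is one, and let $\mathcal J=\mathcal J^{**}\cup\{j'\}$.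

\emph{Verification.} The set $\mathcal J\subset[j_0,\infty)$ is disjoint, and $|\mathcal J|\le N(2N)^k+1\le(2N)^{k+1}$. By \eqref{eq:avg}, for $j\in\mathcal J^u$,
$$|w_j|\ge\tfrac1N|z^u_j|-3\kappa\ge\frac{s_k}{N}-s_{k+1}=s_{k+1},$$
and $|w_{j'}|>3c\ge s_{k+1}$. For the sum, note that $\frac1N\sum_u\sum_{j\in\mathcal J^u}|z^u_j|\ge2ck$, that the removed index accounts for at most $3/N\le c/2$ in this expression since $\|z^u\|_\infty\le3$, and that $3\kappa|\mathcal J^*|\le s_{k+1}N(2N)^k=c/2$. Therefore
$$\sum_{j\in\mathcal J}|w_j|\ge3c+\Big(2ck-\frac c2\Big)-\frac c2=2c(k+1).\qedhere$$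
\end{proof}

\subsection*{The contradiction}

The open set $O_1$ is non-empty, so it meets $C$. Lemma~\ref{lem:induction} with $k=k_0$ gives $w\in C$ and a disjoint set $\mathcal J$ with $|\mathcal J|\le(2N)^{k_0}$ and $\sum_{j\in\mathcal J}|w_j|\ge2ck_0>2M$. This contradicts \eqref{eq:budget}, and Proposition~\ref{prop:key} is proved. \qed

\section{The Baire property and points of continuity}\label{sec:final}

Proposition~\ref{prop:key} concerns the supremum norm, which is weaker than the norm of $X$, and the compact set $\tilde C$, which is larger than $C$. We first use it to show that most points of $\tilde C$ lie in $C$; this makes $C$ a Baire space, and the Baire property then controls the tail of the series defining $\|\cdot\|_\Sigma$.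

Let $C\subset X$ be non-empty, bounded, closed and convex. After scaling, $C\subset B_X$. Let $\tilde C\subset\tilde B$ be its $w^*$-closure in $\ell_\infty$. By Lemma~\ref{lem:dual}, $(C,\text{weak})$ is a dense subspace of $(\tilde C,w^*)$. Thus Proposition~\ref{prop:key} passes to $C$: a non-empty open subset of $C$ has the form $W\cap C$ with $W$ open in $\tilde C$, and if $W'\subset W$ is open, non-empty and of small $\|\cdot\|_\infty$-diameter, so is $W'\cap C$ in $C$.

\begin{lemma}\label{lem:baire}
$(C,\text{weak})$ is a Baire space.
\end{lemma}

\begin{proof}
First, $\tilde C\cap c_0=C$. If $y\in\tilde C\cap c_0$, then $y\in B_X$ by \eqref{eq:ball}, and $y$ is a coordinatewise limit of points of $C\subset B_X$, hence a weak limit by Lemma~\ref{lem:dual}. Since $C$ is closed and convex, it is weakly closed, and $y\in C$.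

Let $G_m$ be the union of all open subsets of $\tilde C$ of $\|\cdot\|_\infty$-diameter less than $1/m$. By Proposition~\ref{prop:key}, $G_m$ is open and dense, so $G=\bigcap_mG_m$ is a dense $G_\delta$-set in the compact metrizable space $\tilde C$; in particular $G$ is Polish. If $y\in G$, then for each $m$ an open set of diameter less than $1/m$ contains $y$ and meets $C\subset c_0$. As $c_0$ is norm closed in $\ell_\infty$, we get $y\in\tilde C\cap c_0=C$. So $G$ is a dense subspace of $C$. If $D_k$, $k\in\mathbb N$, are open and dense in $C$, then the sets $D_k\cap G$ are open and dense in $G$, so $\bigcap_kD_k\cap G$ is dense in $G$ and hence in $C$.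
\end{proof}

\begin{lemma}\label{lem:cont}
The points of continuity of $C$ are weakly dense in $C$.
\end{lemma}

\begin{proof}
Let $O\subset C$ be non-empty and relatively weakly open, and let $\delta>0$. The sets
$$F_q=\Big\{y\in C:\sum_{n>q}\|y\|_n^2\le\delta^2\Big\},\qquad q\in\mathbb N,$$
are weakly closed in $C$ by lower semicontinuity, and they cover $C$ since $\|y\|_\Sigma<\infty$. The open subspace $O$ of the Baire space $C$ is Baire, so there are $q$ and a non-empty open set $O'\subset O\cap F_q$. Choose $\delta'>0$ with $\delta'^2\sum_{n\le q}b_n^{-2}\le\delta^2$, and a non-empty open set $O''\subset O'$ of $\|\cdot\|_\infty$-diameter at most $\delta'$. For $y,y'\in O''$ we estimate the first $q$ terms by \eqref{eq:equiv} and the tail by the triangle inequality in $\ell_2$: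
$$\|y-y'\|_\Sigma^2\le\delta'^2\sum_{n\le q}b_n^{-2}+(2\delta)^2\le5\delta^2 .$$
Hence for each $m$ the union of the relatively weakly open subsets of $C$ of $\|\cdot\|_\Sigma$-diameter less than $1/m$ is open and dense in $C$. By Lemma~\ref{lem:baire} the intersection of these unions is dense, and it consists of points of continuity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The dual $X^*$ is separable by Lemma~\ref{lem:dual}. Proposition~\ref{prop:W} gives $\dim X=\infty$ and (1), and Lemma~\ref{lem:cont} gives (2). The first assertion of (3) is Lemma~\ref{lem:baire}. For $n\in\omega\cup\{\infty\}$, every $Z_n$-set is a $Z_0$-set, that is, a closed set with empty interior, and a non-empty Baire space is not a countable union of such sets. So no non-empty bounded closed convex subset of $X$ is $n$-meager in the weak topology. The unit ball of an equivalent norm is such a set, and the weak topology does not depend on the choice of an equivalent norm.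
\end{proof}

\begin{thebibliography}{9}

\bibitem{OPT2}
\emph{Open Problems in Topology II},
\texttt{https://carmamaths.org/\allowbreak resources/\allowbreak jon/\allowbreak Preprints/\allowbreak Books/\allowbreak Open\%20Probs\%20in\%20Top/\allowbreak open2.pdf}

\end{thebibliography}
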